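# An injectivity theorem on weakly pseudoconvex Kähler manifolds, by a contraction on closed forms

## 1. The operator $P\,\vartheta\,(1+SS^*)^{-1}$

Let $X$ be a complex manifold of dimension $n$ with a Kähler metric $\omega$, let $E$ be a holomorphic line bundle with a (possibly singular) metric $H$, and let $1\le q\le n$. Let $Z$ be the Hilbert space of $\bar\partial$-closed $E$-valued $(n,q)$-forms that are $L^2$ with respect to $\omega$ and $H$. Let $S$ be the operator $\bar\partial$ from $L^2$ forms of bidegree $(n,q-1)$ with $L^2$ image into $Z$, and let $P$ be the orthogonal projection of all $L^2$ $(n,q)$-forms onto $Z$. Finally let $Y\subset X$ be a closed set and $\vartheta:X\to[0,1]$ a smooth function that equals $1$ near $Y$ and $0$ outside a slightly larger neighborhood. The object of this lecture is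
$$\mathcal A:Z\to Z,\qquad \mathcal A x=P\big(\vartheta\cdot(1+SS^*)^{-1}x\big).$$
Read it from right to left. The resolvent $R=(1+SS^*)^{-1}$ regularizes $x$, and it changes $x$ only by an exact form, since $x-Rx=S(S^*Rx)$. The factor $\vartheta$ keeps only what happens near $Y$. This destroys closedness, and $P$ restores it.

Here is what the operator is for. We shall have a form $a\in Z$ about which we know that $a=\bar\partial c$ on $X\setminus Y$, where $c$ may be wild near $Y$. We want $a=Sb$ with $b$ in $L^2$. The following lemma says what to prove about $\mathcal A$.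

**Lemma 1.1.** Let $S:\mathcal L\supset\mathrm{Dom}\,S\to Z$ be a closed operator between Hilbert spaces, $\mathcal A:Z\to Z$ linear, and $a\in Z$. Suppose that

1. $\|\mathcal Ax\|\le\frac12\|x\|$ for all $x\in Z$;
2. for every $y\in\mathrm{Dom}\,S$ there is $y'\in\mathrm{Dom}\,S$ with $\mathcal ASy=Sy'$ and $\|y'\|\le\frac12\|y\|$;
3. $a-\mathcal Aa=Sb_0$ for some $b_0\in\mathrm{Dom}\,S$.

Then $a=Sb$ for some $b\in\mathrm{Dom}\,S$.

*Proof.* By 2, applied repeatedly, $\mathcal A^iSb_0=Sb_i$ with $\|b_i\|\le2^{-i}\|b_0\|$. Hence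
$$a-\mathcal A^ka=\sum_{i<k}\mathcal A^i(a-\mathcal Aa)=S\Big(\sum_{i<k}b_i\Big).$$
As $k\to\infty$, $\mathcal A^ka\to0$ by 1, and $\sum_{i<k}b_i$ converges to some $b$. Since $S$ is closed, $b\in\mathrm{Dom}\,S$ and $Sb=a$. $\square$

The lemma does not ask that $\mathrm{Ran}\,S$ be closed. To see that this matters, take $\mathcal L=Z=\ell^2$ and $S(b_k)=(b_k/k)$. The vector $(1/k)_k$ lies in the closure of $\mathrm{Ran}\,S$ but not in $\mathrm{Ran}\,S$, since $(1,1,\dots)\notin\ell^2$. If $\mathcal A=\mathrm{diag}(\alpha_k)$ with $|\alpha_k|\le\frac12$, then 1 and 2 hold (with $y'_k=\alpha_ky_k$), and 3 says that $(k(1-\alpha_k)a_k)_k\in\ell^2$. As $|1-\alpha_k|\ge\frac12$, this gives $(ka_k)_k\in\ell^2$, that is, $a\in\mathrm{Ran}\,S$, as the lemma claims.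

Everything below serves to choose $H$ and $\vartheta$ so that properties 1, 2, 3 can be proved.

## 2. Singular metrics, multiplier ideals, and the injectivity statement

**Definition (singular metric).** A (possibly) singular Hermitian metric $h$ on $E$ is written locally $h=e^{-\varphi}$ with $\varphi\in L^1_{\rm loc}$. Its curvature current is $\Theta_{E,h}=i\partial\bar\partial\varphi$.

**Definition (neat analytic singularities).** A quasi-plurisubharmonic (quasi-psh) function $\psi$, that is, one locally the sum of a psh and a smooth function, has neat analytic singularities if locally $\psi=c\log\sum_j|g_j|^2+v$ with $c>0$, $g_j$ holomorphic, $v$ smooth.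

For instance $\log(|z_1|^2+|z_2|^2)$ on a ball in $\mathbb C^2$ has neat analytic singularities, with pole set $\{0\}$. In general $e^\psi=(\sum|g_j|^2)^ce^v$ is continuous and $\psi$ is smooth off $Y:=\{\psi=-\infty\}$.

**Definition (multiplier ideals).** $\mathcal I(h)$ is the sheaf of germs of holomorphic $f$ with $|f|^2e^{-\varphi}$ locally integrable; $\mathcal I(he^{-\psi})$ is defined in the same way with $\varphi+\psi$.

On the disk with $\varphi=c\log|z|^2$, $c\ge0$, the function $|z^k|^2e^{-\varphi}=|z|^{2k-2c}$ is integrable near $0$ exactly when $k>c-1$. So the ideal is generated near $0$ by $z^{\lfloor c\rfloor}$.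

**Definition (weakly pseudoconvex).** $X$ is weakly pseudoconvex if it has a smooth psh exhaustion function (all sublevel sets $\{\Phi_0<t\}$ relatively compact).

Compact manifolds (constants), $\mathbb C^n$ (take $|z|^2$), and a product of a compact manifold with $\mathbb C$ (take $|z|^2$ of the second factor) are examples.

A theorem of Cao, Demailly and Matsumura reads as follows. Let $X$ be a holomorphically convex Kähler manifold, $h$ a singular metric on $E$, $\psi$ quasi-psh with neat analytic singularities, and suppose there is a continuous function $\delta>0$ on $X$ with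
$$\Theta_{E,h}+(1+\alpha\delta)\,i\partial\bar\partial\psi\ge0\quad\text{as currents, for all }\alpha\in[0,1].\tag{1}$$
Then the map $H^q(X,K_X\otimes E\otimes\mathcal I(he^{-\psi}))\to H^q(X,K_X\otimes E\otimes\mathcal I(h))$ induced by the inclusion of sheaves is injective for every $q\ge0$. The question is whether "holomorphically convex" can be replaced by "weakly pseudoconvex". The answer is yes.

**Theorem 1.** Let $X$ be a weakly pseudoconvex Kähler manifold, $h$ a (possibly) singular Hermitian metric on $E$, $\psi$ quasi-psh with neat analytic singularities, and $\delta>0$ continuous with (1). Then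
$$H^q(X,K_X\otimes E\otimes\mathcal I(he^{-\psi}))\to H^q(X,K_X\otimes E\otimes\mathcal I(h))$$
is injective for all $q\ge0$.

**Theorem 2.** Let $X$ be a weakly pseudoconvex Kähler manifold and $\psi$ quasi-psh with $e^\psi$ continuous and $\psi$ smooth on $X\setminus Y$, $Y=\{\psi=-\infty\}$. Let $h_1=e^{-\varphi_1}$ be a singular metric on $E$ with $\Theta_{h_1}\ge0$ on $X$ and $\Theta_{h_1}+\delta\,i\partial\bar\partial\psi\ge0$ on $X\setminus Y$, for some continuous $\delta>0$. Let $\mathcal I_\infty$ be the sheaf whose sections over $U$ are the holomorphic $f$ on $U\setminus Y$ such that near each point of $U$, $|f|^2e^{-\varphi_1+m\psi}$ is integrable for some $m\ge0$. Then for all $q\ge0$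
$$H^q(X,K_X\otimes E\otimes\mathcal I(h_1))\to H^q(X,K_X\otimes E\otimes\mathcal I_\infty)\quad\text{is injective.}\tag{2}$$

To see what $\mathcal I_\infty$ is, take the disk with $\varphi_1=0$, $\psi=\log|z|^2$. Then $f$ is holomorphic off $0$ with $|f|^2|z|^{2m}$ integrable near $0$ for some $m$, so $f$ is any function with at most a pole at $0$.

**Theorem 2 implies Theorem 1.** Put $h_1=he^{-\psi}$, $\varphi_1=\varphi+\psi$. Then (1) reads $\Theta_{h_1}+\alpha\delta\,i\partial\bar\partial\psi\ge0$, and the cases $\alpha=0,1$ give the hypotheses of Theorem 2. Since $\psi$ is locally bounded above, $\mathcal I(h_1)\subset\mathcal I(h)$. Since $|f|^2e^{-\varphi}=|f|^2e^{-\varphi_1+\psi}$, $\mathcal I(h)\subset\mathcal I_\infty$ (take $m=1$). So the injective map (2) factors through the map of Theorem 1, which is therefore injective.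

Some reductions for Theorem 2. We may assume $X$ connected, since cohomology is the product over the components and each component is weakly pseudoconvex. As $\Theta_{h_1}\ge0$, $\varphi_1$ is a.e. equal to a psh function, and we use that representative; in particular $\varphi_1$ is locally bounded above. Also $Y$ has measure zero because $\psi\in L^1_{\rm loc}$, and we put $n=\dim X$.

## 3. Riemann surfaces, a product, and why $\alpha>0$ is needed

*Degree $q=0$.* Sections of $\mathcal I(h_1)$ are determined by their restriction to the dense set $X\setminus Y$, so (2) is injective.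

*A compact Riemann surface, $q=1$.* Let $p\in X$, let $s$ be the canonical section of $\mathcal O(p)$, $h_D$ a smooth metric on $\mathcal O(p)$ with curvature $\Theta_D$, $\psi=\log|s|^2_{h_D}$, and $h$ a smooth metric on $E$. Then $i\partial\bar\partial\psi=2\pi[p]-\Theta_D$ and $\mathcal I(he^{-\psi})=\mathcal O(-p)$, $\mathcal I(h)=\mathcal O$. Off $p$, hence everywhere by continuity, (1) gives $\Theta_{E,h}-\Theta_D\ge0$ and $\Theta_{E,h}-\Theta_D\ge\delta\,\Theta_D$. Since $\int_X\Theta_D=2\pi>0$, $\Theta_D$ is positive somewhere, so $\Theta_{E,h}-\Theta_D$ is nonnegative and positive somewhere. Therefore $\deg E(-p)>0$, and by Serre duality $H^1(X,K_X\otimes E(-p))\cong H^0(X,E^{-1}(p))^*=0$. The source is zero and injectivity is clear.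

*The case $\alpha=0$ alone does not suffice.* In the same setting take $E=\mathcal O(p)$, $h=h_D$. Then $\Theta_{E,h}+i\partial\bar\partial\psi=2\pi[p]\ge0$, which is (1) for $\alpha=0$. The map is
$$H^1(X,K_X)=\mathbb C\ \to\ H^1(X,K_X\otimes\mathcal O(p))\cong H^0(X,\mathcal O(-p))^*=0,$$
which is not injective. So the proof has to use the room given by $\delta$.

*A case with nonzero source.* Let $X=C\times C'$ be a product of compact Riemann surfaces, $C$ of genus $g$, $\sigma$ an area form on $C$ of total mass $1$, and $L$ a line bundle of degree $d\ge3$ on $C$ with a smooth metric of curvature $2\pi d\,\sigma$. Let $h_D$ have curvature $2\pi\sigma$, and pull $L$ and $\psi=\log|s|^2_{h_D}$ back to $X$; call $E$ the pullback of $L$. Then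
$$\Theta_{E,h}+(1+\alpha\delta)i\partial\bar\partial\psi=2\pi\big(d-1-\alpha\delta\big)\sigma+2\pi(1+\alpha\delta)[\{p\}\times C'],$$
so (1) holds with the constant $\delta=d-1$. By Künneth, since $H^1(C,K_C\otimes L(-p))=0$ and $H^1(C,K_C\otimes L)=0$, the map in degree $1$ is
$$H^0(C,K_C\otimes L(-p))\otimes H^1(C',K_{C'})\to H^0(C,K_C\otimes L)\otimes H^1(C',K_{C'}).$$
It is injective, and its source has dimension $g+d-2>0$ by Riemann–Roch.

## 4. Textbook facts used

* **(H)** Hörmander: let $\Omega\subset\mathbb C^n$ be bounded pseudoconvex of diameter $d$, $\phi$ psh on $\Omega$, $f\in L^2_{(0,p)}(\Omega,e^{-\phi})$ $\bar\partial$-closed, $p\ge1$. Then $\bar\partial u=f$ has a solution with $\int|u|^2e^{-\phi}\le e\,d^2\int|f|^2e^{-\phi}$.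
* **(OT)** Ohsawa–Takegoshi at a point: on a bounded pseudoconvex $\Omega$, if $\phi$ is psh and $\phi(z)>-\infty$, there is $\sigma\in\mathcal O(\Omega)$ with $|\sigma(z)|^2e^{-\phi(z)}=1$ and $\int|\sigma|^2e^{-\phi}\le C$, where $C$ depends only on $n$ and the diameter.
* **(N)** Nadel: $\mathcal I(\varphi_1)$ is coherent. Sections of a coherent ideal are closed under locally uniform convergence.
* **(SO)** Strong openness (Guan–Zhou): $\mathcal I(\phi)=\bigcup_{\varepsilon>0}\mathcal I((1+\varepsilon)\phi)$ for $\phi$ psh.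
* **(Sk)** Skoda: for $\psi$ quasi-psh, $e^{-\tau\psi}$ is integrable near a given point for small $\tau>0$.
* **(D)** Demailly: if $\bar\partial u=w$ off a proper analytic set, with $u\in L^2_{\rm loc}$ and $w\in L^1_{\rm loc}$, then $\bar\partial u=w$ everywhere.
* **(Max)** Regularized maxima (Demailly, *Complex Analytic and Differential Geometry*, Lemma I.5.18): $\max_\epsilon$ is a smooth function of finitely many real variables, convex, nondecreasing in each, $\max_\epsilon(t+a)=\max_\epsilon(t)+a$ when $a$ is added to all entries, $\max\le\max_\epsilon\le\max+\epsilon$, and entries smaller than $\max-2\epsilon$ may be dropped.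
* **(C)** For a complete Kähler metric and a smooth weight, smooth compactly supported forms are dense in $\mathrm{Dom}\,\bar\partial\cap\mathrm{Dom}\,\bar\partial^*$ for the graph norm.
* **(BKN)** The Bochner–Kodaira–Nakano identity: for smooth compactly supported $v$ on a Kähler manifold and a smooth metric of curvature $\Theta$ on $E$, $\|\bar\partial v\|^2+\|\bar\partial^*v\|^2=\|D'v\|^2+\|D'^*v\|^2+\int\langle[\Theta,\Lambda]v,v\rangle$.

For a Kähler metric, $*$ maps $(n,p)$-forms isometrically to $(n-p,0)$-forms, and $D'^*=-*\bar\partial*$. This formula does not involve the metric of $E$, and it shows $|D'^*w|=|\bar\partial(*w)|$. So $D'^*w$ measures how far the coefficients of $*w$ are from being holomorphic. For a $(0,1)$-form $\bar\alpha$ let $(\bar\alpha)^*$ be the pointwise adjoint of $\bar\alpha\wedge$. On $(n,p)$-forms: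

* $\langle[i\alpha\wedge\bar\alpha,\Lambda]v,v\rangle=|(\bar\alpha)^*v|^2$;
* $\Gamma\ge\Gamma'$ implies $[\Gamma,\Lambda]\ge[\Gamma',\Lambda]$, and $[\omega,\Lambda_\omega]=p$;
* if $\omega'\ge\omega$, then $|u|^2_{\omega'}dV_{\omega'}\le|u|^2_\omega dV_\omega$.

(The first two follow from $\langle[\Gamma,\Lambda]v,v\rangle=\sum_J(\sum_{l\in J}\gamma_l)|v_J|^2$ in a unitary frame where $\Gamma=i\sum\gamma_l\,dz_l\wedge d\bar z_l$.)

## 5. From a cohomology class to a $\bar\partial$-equation with a bad primitive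

**Step 1 (the $L^2$ resolution).** The purpose is to compute $H^q$ with forms. Let $\mathcal L^p$ be the sheaf of $(n,p)$-forms $u\in L^2_{\rm loc}(h_1)$ with $\bar\partial u\in L^2_{\rm loc}(h_1)$. These sheaves are fine, since they are stable under multiplication by smooth functions. The kernel of $\bar\partial$ on $\mathcal L^0$ is $K_X\otimes E\otimes\mathcal I(h_1)$. By (H) on small balls with the psh weight $\varphi_1$, every closed germ of $\mathcal L^p$, $p\ge1$, is $\bar\partial$ of a germ of $\mathcal L^{p-1}$. So $\mathcal L^\bullet$ is a fine resolution of $K_X\otimes E\otimes\mathcal I(h_1)$. In particular the source of (2) vanishes for $q>n$. As $q=0$ is done, we **fix $1\le q\le n$.**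

**Step 2 (an explicit representative).** We want a closed form $a$ representing a class in the kernel of (2). Let $\xi\in H^q(X,K_X\otimes E\otimes\mathcal I(h_1))$ map to $0$. On the paracompact space $X$ both groups are direct limits of Čech groups over locally finite covers by small Stein sets. So there is such a cover $\{W_i\}$ for which $\xi$ is given by a Čech cocycle $(\xi_I)$, and $(\xi_I)=\check\delta\gamma$ with $\gamma\in C^{q-1}(K_X\otimes E\otimes\mathcal I_\infty)$, where $\check\delta$ is the Čech differential.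

Let $\rho_j$ be a partition of unity with $\operatorname{supp}\rho_j\subset W_j$. Let $C^{-1}$ denote global forms, with $\check\delta:C^{-1}\to C^0$ the restriction, and for $p\ge0$ define $\mathsf K:C^p\to C^{p-1}$ by $(\mathsf K\beta)_{i_0\dots i_{p-1}}=\sum_j\rho_j\beta_{ji_0\dots i_{p-1}}$ (for $p=0$: $\mathsf K\beta=\sum_j\rho_j\beta_j$). Then $\mathsf K\check\delta+\check\delta\mathsf K=1$ on $C^p$, $p\ge0$, because
$$(\mathsf K\check\delta\beta)_{i_0\dots i_p}=\sum_j\rho_j\Big(\beta_{i_0\dots i_p}-\sum_k(-1)^k\beta_{ji_0\dots\widehat{i_k}\dots i_p}\Big)=\beta_{i_0\dots i_p}-(\check\delta\mathsf K\beta)_{i_0\dots i_p}.$$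

Put $x_0=(\xi_I)$ and $x_{i+1}=\bar\partial\mathsf Kx_i\in C^{q-i-1}$. Every $x_i$ is $\bar\partial$-closed, and by induction $\check\delta x_{i+1}=\bar\partial\check\delta\mathsf Kx_i=\bar\partial(x_i-\mathsf K\check\delta x_i)=0$. So $a:=x_q\in C^0$ satisfies $\check\delta a=0$: it is a global $\bar\partial$-closed $(n,q)$-form. Locally it is a finite sum of products of smooth forms with $\xi_I$'s (each $\bar\partial\mathsf K$ multiplies by some $\bar\partial\rho_j$, whose support lies in $W_j$), so $a\in L^2_{\rm loc}(h_1)$.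

**Step 3 (if $a$ is exact, the class is zero).** Let $\mathcal Z^i\subset\mathcal L^i$ be the closed forms. The exact sequences $0\to\mathcal Z^i\to\mathcal L^i\to\mathcal Z^{i+1}\to0$ with $\mathcal L^i$ fine give isomorphisms $H^{q-i-1}(\mathcal Z^{i+1})\to H^{q-i}(\mathcal Z^i)$ for $i<q-1$, and $H^0(\mathcal Z^q)/\bar\partial H^0(\mathcal L^{q-1})\cong H^1(\mathcal Z^{q-1})$. The connecting map is computed by lifting $x_{i+1}$ to $\mathsf Kx_i$ and applying $\check\delta$; since $\check\delta\mathsf Kx_i=x_i$, it sends $[x_{i+1}]$ to $[x_i]$. So the composite isomorphism sends the class of $a$ to $\xi$. Hence: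

* if $a=\bar\partial b$ on $X$ with $b\in L^2_{\rm loc}(h_1)$, then $\xi=0$.

**Step 4 (the bad primitive).** Now we use $(\xi_I)=\check\delta\gamma$. On $X\setminus Y$ put $y_0=\gamma$, $y_{i+1}=\bar\partial\mathsf Ky_i$; all $y_i$ are $\bar\partial$-closed. We claim $x_i=(-1)^i\check\delta y_i$ for $i\le q-1$. This holds for $i=0$, and inductively
$$x_{i+1}=(-1)^i\bar\partial\mathsf K\check\delta y_i=(-1)^i\bar\partial(y_i-\check\delta\mathsf Ky_i)=(-1)^{i+1}\check\delta(\bar\partial\mathsf Ky_i).$$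
For $i=q-1$ we have $y_{q-1}\in C^0$ and $\mathsf Ky_{q-1}\in C^{-1}$, and the formula says $a=\bar\partial c$ with the global form $c:=(-1)^q\mathsf Ky_{q-1}$ on $X\setminus Y$. Near every point of $X$, $c$ is a finite sum of products of smooth forms with $\gamma_I$'s. Since $\psi$ is locally bounded above, exponents $m$ may be increased, and we get:

* $a=\bar\partial c$ on $X\setminus Y$; for each compact set there is $m\ge0$ with $c\in L^2(h_1e^{m\psi})$ on it; and $c\in L^2_{\rm loc}(X\setminus Y,h_1)$.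

For $q=1$ the formulas read $\xi_{ij}=\gamma_j-\gamma_i$, $a=\bar\partial\sum_j\rho_j(\gamma_i-\gamma_j)=-\bar\partial\sum_j\rho_j\gamma_j$ on $W_i$, so $c=-\sum\rho_j\gamma_j$.

It remains to find $b\in L^2_{\rm loc}(h_1)$ on $X$ with $\bar\partial b=a$.

## 6. Strong openness with uniform constants on charts

Let $\Phi_0$ be a smooth psh exhaustion. Choose charts $z_k$ and concentric coordinate balls $V_k\subset V'_k\subset V''_k\subset U_k$ of radii $\varrho_k,2\varrho_k,3\varrho_k,4\varrho_k$ with $8\varrho_k\le1$, with $\overline{U_k}$ compact in the chart and $E$ trivial near it, such that $\{V_k\}$ covers $X$ and $\{U_k\}$ is locally finite. Let $\nu(z)=\#\{k:z\in U_k\}$.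

The next lemma is what will make the set $\{\psi<-t\}$ carry little mass: compared with $e^{-\varphi_1}$ we may afford an extra factor $e^{-\tau_k\psi}$.

**Lemma 6.1.** There are $\tau_k\in(0,1)$ and $A_k^0\ge1$ with
$$\int_{V''_k}|G|^2e^{-\varphi_1-\tau_k\psi}\le A_k^0\int_{U_k}|G|^2\qquad\text{for all }G\in\mathcal I(\varphi_1)(U_k)\cap L^2(U_k).\tag{3}$$

*Proof.* Let $x\in\overline{V''_k}$ and let $G_1,\dots,G_l$ generate $\mathcal I(\varphi_1)$ near $x$. By (SO), $\int|G_i|^2e^{-(1+\varepsilon)\varphi_1}<\infty$ near $x$ for some $\varepsilon>0$. Write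
$$|G_i|^2e^{-\varphi_1-\tau\psi}=\big(|G_i|^2e^{-(1+\varepsilon)\varphi_1}\big)^{\frac1{1+\varepsilon}}\big(|G_i|^2e^{-\tau\frac{1+\varepsilon}\varepsilon\psi}\big)^{\frac\varepsilon{1+\varepsilon}}.$$
By Hölder with exponents $1+\varepsilon$ and $\frac{1+\varepsilon}\varepsilon$ and by (Sk), there are a compact ball $B_x$ centered at $x$ and $\tau_x>0$ such that the $G_i$ generate $\mathcal I(\varphi_1)$ on a neighborhood of $B_x$ and $|G_i|^2e^{-\varphi_1-\tau\psi}\in L^1(B_x)$ for $0<\tau\le\tau_x$ (smaller $\tau$ are allowed since $\psi$ is locally bounded above). Cover $\overline{V''_k}$ by the interiors of finitely many $B_x$ and let $\tau_k<1$ be at most the minimum of the corresponding $\tau_x$.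

Let $G\in\mathcal I(\varphi_1)(U_k)$. Near each $y\in B_x\cap\overline{V''_k}$ we have $G=\sum g_iG_i$ with $g_i$ holomorphic and bounded, so $|G|^2e^{-\varphi_1-\tau_k\psi}$ is integrable on $B_x\cap(\text{neighborhood of }y)$. By compactness the left side of (3) is finite. The space $\mathcal I(\varphi_1)(U_k)\cap L^2(U_k)$ is closed in $L^2(U_k)$ by (N), since $L^2$-convergence of holomorphic functions is locally uniform. So it is a Banach space. The restriction map from it to $L^2(V_k'',e^{-\varphi_1-\tau_k\psi})$ is everywhere defined and has closed graph (both convergences give a.e. convergence of a subsequence), hence is bounded. $\square$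

Let $D_k\ge1$ be such that for $E$-valued forms $g=\sum g_Jdz_J$ of bidegree $(p',0)$, and likewise $(p',1)$ with the corresponding components, on $U_k$, for all $p'$,
$$D_k^{-1}\textstyle\sum|g_J|^2e^{-\varphi_1}dV_0\le|g|^2_\omega h_1\,dV_\omega\le D_k\sum|g_J|^2e^{-\varphi_1}dV_0,\tag{4}$$
where $dV_0$ is Lebesgue measure in the chart. Put $A^1_k:=A^0_k\max(1,\sup_{U_k}e^{\varphi_1})$ and $A_k:=D_k^2A_k^1$.

## 7. One exhaustion function that dominates every constant

The constants $A_k,\tau_k,\dots$ are not uniform at infinity. We absorb all of them into one psh function $\Phi$ which varies slowly at the scale $\Phi^{-20}$.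

**Lemma 7.1.** Let $G\ge1$ be locally bounded on $X$. There is a smooth psh exhaustion $\Phi\ge G$ with $|\nabla_{z_k}\Phi|\le\Phi^3$ on $U_k$ for all $k$.

*Proof.* Let $G_2\ge1$ be locally bounded with $|\nabla_{z_k}\Phi_0|\le G_2$ on $U_k$ for all $k$; it exists by local finiteness. Choose $Q$ smooth and convex on $[\min\Phi_0-1,\infty)$ with $Q\ge1$, $Q'\ge1$ and $Q(t)\ge\log\sup_{\Phi_0\le t}(G+G_2)$. Put
$$p(t)=\int_t^\infty e^{-Q},\qquad u=p^{-2},\qquad\Phi=u(\Phi_0).$$
By convexity $Q(s)\ge Q(t)+Q'(t)(s-t)$, so $p\le e^{-Q}/Q'\le e^{-Q}$. Hence $u\ge e^{2Q}$, which is at least $G+G_2$ at points with $\Phi_0=t$, and $u\to\infty$. Next, $u'=-2p^{-3}p'=2e^{-Q}u^{3/2}\le u^{3/2}$ because $2e^{-1}<1$, and $u'>0$. Also $pp''=pQ'e^{-Q}\le e^{-2Q}=p'^2$, so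
$$u''=6p^{-4}p'^2-2p^{-3}p''\ge4p^{-4}p'^2>0.$$
So $u$ is increasing and convex, and $\Phi$ is a psh exhaustion with $\Phi\ge G$. Finally $|\nabla\Phi|\le u^{3/2}G_2\le u^{5/2}\le u^3=\Phi^3$. $\square$

**Choice of $\Phi$.** $C_n$ denotes constants depending only on $n$, and $\lambda_n$ is a large such constant. For $l\in\mathbb Z$ let $m_l\ge0$ be such that $N'_l:=\int_{l\le\Phi_0<l+1}|c|^2h_1e^{m_l\psi}dV_\omega<\infty$ (Section 5, Step 4), and $N_l:=\int_{l\le\Phi_0<l+1}|a|^2h_1\,dV_\omega$. Apply Lemma 7.1 with $G$ so large that: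

* on $U_k$: $\Phi\ge A_k$, $\Phi\ge\tau_k^{-1}$, $\Phi^{-20}\le\varrho_k$;
* on $X$: $\Phi\ge\nu$, $\Phi\ge\psi$, $\Phi\ge\delta^{-1/2}$, $\Phi\ge\lambda_n$;
* on $\{l\le\Phi_0<l+1\}$: $\Phi\ge m_l$ and $e^{-\Phi}\le2^{-|l|}(1+N_l+N'_l)^{-1}$.

All of these are lower bounds for $\Phi$ by locally bounded functions, and $A_k,\tau_k,\varrho_k$ were fixed before $\Phi$.

**Weights and the cutoff.** Put
$$T:=\Phi^4,\quad\chi:=\Phi^8,\quad H:=h_1e^{-\chi},\quad\psi_1:=\psi-2\Phi\le-\Phi\le-1,\quad\Psi:=\psi_1+T,\quad M:=4(T+1)^3.$$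
Primes on $\chi,T$ are derivatives with respect to $\Phi$: $\chi'=8\Phi^7\ge1$ and $\chi''=56\Phi^6\ge T'^2=16\Phi^6$. Let $\theta:\mathbb R\to[0,1]$ be smooth, $\theta=1$ on $(-\infty,-1]$, $\theta=0$ on $[0,\infty)$, $|\theta'|\le2$, and
$$\vartheta:=\theta(\Psi),\qquad\Sigma:=\{-1\le\Psi\le0\}.$$
Since $e^\Psi$ is continuous, $\{\Psi<-1\}$ is an open neighborhood of $Y$. So $\vartheta$ is smooth on $X$, equal to $1$ near $Y$, and $\bar\partial\vartheta$ is supported in $\Sigma\subset X\setminus Y$. From now on norms without index are in $L^2_{n,p}(X,\omega,H)$.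

**Integrability.** First, $\|a\|^2\le\sum_lN_l\sup_{\{l\le\Phi_0<l+1\}}e^{-\Phi}<\infty$. On $\{\Psi\ge-1\}$ we have $\psi\ge2\Phi-\Phi^4-1\ge-\Phi^4$, so $e^{-m_l\psi}\le e^{\Phi^5}$ on $\{l\le\Phi_0<l+1\}\cap\{\Psi\ge-1\}$, while $Me^{\Phi^5-\Phi^8}\le e^{-\Phi}$ for $\lambda_n$ large. Hence
$$\int_{\{\Psi\ge-1\}}M|c|^2H\,dV\le\sum_lN'_l\sup_{\{l\le\Phi_0<l+1\}}e^{-\Phi}<\infty.\tag{5}$$

## 8. The operator $S$, minimizers and resolvents

Since $\varphi_1$ is locally bounded above, $L^2(H)\subset L^2_{\rm loc}$. So $Z=\{x\in L^2_{n,q}(X,\omega,H):\bar\partial x=0\}$ is closed. $S$ is $\bar\partial$, in the sense of currents, from $\mathrm{Dom}\,S=\{b\in L^2_{n,q-1}:\bar\partial b\in L^2\}$ to $Z$. It is closed, and densely defined on $\mathcal L:=\overline{\mathrm{Dom}\,S}$. (We do not claim $\mathcal L=L^2_{n,q-1}$: test forms need not be in $L^2(H)$, as $h_1$ is singular.) $S^*:Z\supset\mathrm{Dom}\,S^*\to\mathcal L$ is its adjoint, and $S^{**}=S$.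

For $x\in Z$ the functional $\|b\|^2+\|x-Sb\|^2$ on $\mathrm{Dom}\,S$ has a unique minimizer $b$; put $v=x-Sb$ and call $(b,v)$ the minimizer for $x$. The Euler equation $\langle b,b'\rangle=\langle v,Sb'\rangle$ for all $b'\in\mathrm{Dom}\,S$ says $v\in\mathrm{Dom}\,S^*$ and $S^*v=b$. So
$$x=v+SS^*v,\qquad v=Rx,\quad R:=(1+SS^*)^{-1},\qquad b=S^*Rx,\qquad\langle x,v\rangle=\|v\|^2+\|b\|^2.\tag{6}$$
The last identity gives $\|v\|\le\|x\|$ and $\|b\|^2\le\|x\|\|v\|-\|v\|^2\le\frac14\|x\|^2$. In the same way, for $y\in\mathcal L$ there is a unique $b=(1+S^*S)^{-1}y$, and $\|b\|\le\|y\|$, $\|Sb\|^2\le\frac14\|y\|^2$. If $x\in\mathrm{Dom}\,S^*$, then in (6) $Sb=x-v\in\mathrm{Dom}\,S^*$ and $S^*x=b+S^*Sb$, that is, $b=(1+S^*S)^{-1}S^*x$.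

These definitions make sense on any $(\mathcal M,\omega,H)$ with $L^2(H)\subset L^2_{\rm loc}$, and we shall use them there too.

## 9. Two basic inequalities, and what harmonic forms give

**Proposition 9.1.** (I) For all $v\in\mathrm{Dom}\,S^*\subset Z$,
$$\int\Big(|D'^*v|^2+\chi''|(\bar\partial\Phi)^*v|^2+\tfrac12|\psi_1|^{-3}|(\bar\partial\psi_1)^*v|^2\Big)H\,dV\le6\|S^*v\|^2.\tag{7}$$
(II) One has
$$\|D'^*b\|\le\|Sb\|\tag{8}$$
for all $b=S^*(1+SS^*)^{-1}x$ with $x\in Z$, and for all $b=(1+S^*S)^{-1}y$ with $y\in(\mathrm{Ker}\,S)^\perp\subset\mathcal L$.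

The proof takes Sections 10 and 11. First let us see the natural attempt to finish from (7). One would show that $a$ is orthogonal to the harmonic forms, the $v$ with $S^*v=0$. This works. If $S^*v=0$, then by (7) $(\bar\partial\Phi)^*v=0$ and $(\bar\partial\psi_1)^*v=0$ a.e. Let $\vartheta_t=\theta(\Psi+t)$, $t\ge0$, and $\zeta_R=\zeta(\Phi/R)$, where $\zeta:\mathbb R\to[0,1]$ is smooth, $\zeta=1$ on $(-\infty,1]$, $\zeta=0$ on $[2,\infty)$. The form $\zeta_R(1-\vartheta_t)c$ has compact support in $X\setminus Y$, so it lies in $\mathrm{Dom}\,S$. Its $\bar\partial$ is $\zeta_R(1-\vartheta_t)a$ plus a combination of $\bar\partial\Phi\wedge c$ and $\bar\partial\psi_1\wedge c$, which is pointwise orthogonal to $v$. So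
$$0=\langle\zeta_R(1-\vartheta_t)c,S^*v\rangle=\langle\zeta_R(1-\vartheta_t)a,v\rangle .$$
Let $R\to\infty$, then $t\to\infty$. Since $Y$ is null, $\vartheta_t\to0$ a.e., and $\langle a,v\rangle=0$.

The attempt stops here. We have $a\in(\mathrm{Ker}\,S^*)^\perp=\overline{\mathrm{Ran}\,S}$, and if $\mathrm{Ran}\,S$ were closed we would be done. Nothing available on a weakly pseudoconvex manifold gives closedness, and Section 1 showed by an example that the closure can be strictly larger. To get past this point we do not test against harmonic $v$ only, but keep the error terms for all $v$, quantitatively in $\|S^*v\|$. After one application of the resolvent the part of the form near $Y$ is small, and Lemma 1.1 sums up the remaining errors.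

## 10. Regularization and the twisted Nakano inequality

**Step 1 (smooth approximations of $h_1$ off analytic sets).** (BKN) needs smooth metrics. This step produces them with almost no loss of curvature.

**Lemma 10.1.** Let $\beta$ be a smooth real $(1,1)$-form on $X$ (not necessarily closed) with $\Theta_{h_1}\ge\beta$, $D$ a relatively compact open subset, $h_0$ a smooth metric on $E$, $h_1=h_0e^{-f}$ ($f$ upper semicontinuous). For every $j\ge1$ there are a proper analytic subset $Z_j\subset D$ and $f_j$, smooth on $D\setminus Z_j$, bounded above, tending to $-\infty$ at $Z_j$, with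
$$\Theta_{h_0}+i\partial\bar\partial f_j\ge\beta-\tfrac1j\omega\ \text{ on }D\setminus Z_j,\qquad f-\tfrac1j\le f_j\le\sup_{B_\omega(\cdot,1/j)}f+\tfrac1j\ \text{ on }D.$$

*Proof.* *Local models.* Let $\varepsilon=\frac1{2j}$. Cover $\overline D$ by finitely many $B''_i$, where $B''_i\subset B'_i\subset B_i$ are concentric coordinate balls, each relatively compact in the next and $B_i$ in $X$, with $E$ trivial on a neighborhood of $\overline{B_i}$, $h_0=e^{-w_i}$, and Hermitian quadratic polynomials $q_i$ with $\beta-\varepsilon\omega\le i\partial\bar\partial q_i\le\beta$ on $B_i$. (Take $i\partial\bar\partial q_i=\beta(x_i)-\frac\varepsilon2\omega(x_i)$, constant coefficients at the center $x_i$, and small balls.) Then $u_i:=f+w_i-q_i=\varphi_1-q_i$ satisfies $i\partial\bar\partial u_i\ge0$. As $\varphi_1$ is psh, it is everywhere the limit of its averages over small balls, and so is $u_i$; hence $u_i$ is psh. Let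
$$u_{i,m}=\tfrac1m\log\sup\Big\{|\sigma|^2:\sigma\in\mathcal O(B_i),\ \int_{B_i}|\sigma|^2e^{-mu_i}\le1\Big\}.$$
This is $\frac1m\log$ of a Bergman kernel on the diagonal: psh, smooth off an analytic set (the common zeros of the $\sigma$'s), equal to $-\infty$ on that set and tending to $-\infty$ there. (OT) gives $u_{i,m}\ge u_i-\frac Cm$. The mean value inequality $|\sigma(z)|^2\le Cr^{-2n}\int_{B(z,r)}|\sigma|^2$ gives $u_{i,m}(z)\le\sup_{B(z,r)}u_i+\frac1m\log(Cr^{-2n})$ for $z\in\overline{B'_i}$ and $r$ small. Put $f_{i,m}=u_{i,m}+q_i-w_i$.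

*Comparison on overlaps.* We claim there is $C$ with $f_{i,m}(z_0)\le f_{i',m}(z_0)+C\frac{\log m}m$ for all $i,i'$, all $z_0\in\overline{B'_i}\cap\overline{B'_{i'}}$ and $m$ large. We have $u_i=u_{i'}+\log|g|^2-d$ on $B_i\cap B_{i'}$, where $g$ is the zero-free transition function and $d=q_i-q_{i'}$. In the coordinates of $B_{i'}$ write $d=d(z_0)+\mathrm{Re}\,L+O(|z-z_0|^2)$ uniformly in $z_0$, with $L$ a holomorphic polynomial of degree $\le1$ and $L(z_0)=0$. Given $\sigma$ with $\int_{B_i}|\sigma|^2e^{-mu_i}\le1$, set $\tilde\sigma=\sigma g^{-m}e^{m(d(z_0)+L)/2}$. On $B(z_0,r)$ with $r=m^{-1/2}$,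
$$|\tilde\sigma|^2e^{-mu_{i'}}=|\sigma|^2e^{-mu_i}e^{m(d(z_0)+\mathrm{Re}L-d)}\le C|\sigma|^2e^{-mu_i}.$$
Let $\kappa$ be a cutoff, $\kappa=1$ on $B(z_0,\frac r2)$, $\operatorname{supp}\kappa\subset B(z_0,r)$, $|\bar\partial\kappa|\le\frac Cr$. By (H) on $B_{i'}$ with weight $mu_{i'}+n\log|z-z_0|^2$, solve $\bar\partial t=\tilde\sigma\bar\partial\kappa$ with $\int|t|^2e^{-mu_{i'}}|z-z_0|^{-2n}\le Cr^{-2n-2}$. Then $t$ is holomorphic near $z_0$ and, because of the non-integrable factor $|z-z_0|^{-2n}$, $t(z_0)=0$. So $\sigma'=\kappa\tilde\sigma-t\in\mathcal O(B_{i'})$ has $\sigma'(z_0)=\tilde\sigma(z_0)$ and $\int_{B_{i'}}|\sigma'|^2e^{-mu_{i'}}\le Cr^{-2n-2}=Cm^{n+1}$. Therefore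
$$|\sigma(z_0)|^2|g(z_0)|^{-2m}e^{md(z_0)}=|\tilde\sigma(z_0)|^2\le Cm^{n+1}e^{mu_{i',m}(z_0)}.$$
Taking the supremum over $\sigma$, then $\frac1m\log$, gives $u_{i,m}-\log|g|^2+d\le u_{i',m}+C\frac{\log m}m$ at $z_0$, which is the claim since $w_i-w_{i'}=\log|g|^2$.

*Gluing.* Let $\ell=4C\frac{\log m}m$, $s_i$ smooth with values in $[-1,1]$, $s_i=1$ on $B''_i$, $s_i=-1$ near $\partial B'_i$. Put $\hat f_i=f_{i,m}+\ell s_i$ and $f_j(z):=\max_{\ell/4}(\hat f_i(z):B'_i\ni z)$. For $z\in\overline D\cap B_i'$ near $\partial B'_i$, some $i'$ has $z\in B''_{i'}$, and $\hat f_i\le f_{i',m}+\frac\ell4-\ell=\hat f_{i'}-\frac74\ell$, so $\hat f_i$ may be dropped. By the comparison, the sets $\{f_{i,m}=-\infty\}$ agree on overlaps. So $f_j$ is smooth off an analytic set $Z_j$ and tends to $-\infty$ there. We have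
$$\Theta_{h_0}+i\partial\bar\partial\hat f_i=i\partial\bar\partial u_{i,m}+i\partial\bar\partial q_i+\ell\,i\partial\bar\partial s_i\ge\beta-(\varepsilon+C'\ell)\omega ,$$
and as $\max_{\ell/4}$ is convex and nondecreasing with partial derivatives summing to $1$, the same bound holds for $f_j$ off $Z_j$. If $z\in B''_i$, then $f_j\ge\hat f_i\ge f_{i,m}\ge f-\frac Cm$; in particular $Z_j$ is proper. Also $f_j\le\max_if_{i,m}+2\ell\le\sup_{B(z,r)}f+\mathrm{osc}_r+\frac1m\log(Cr^{-2n})+2\ell$, where the supremum is over the coordinate balls $B(z,r)\subset B_i$ and $\mathrm{osc}_r$ bounds the oscillation of the functions $w_i-q_i$ on balls of radius $r$. Choose $r$ small, then $m$ large. $\square$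

**Step 2 (a twisted inequality).** This step derives from (BKN) an inequality with a free function $\eta$, which will produce the term $|\psi_1|^{-3}$ in (7). Let $\omega'$ be a complete Kähler metric on a manifold $\Omega$, $H'$ a smooth metric on $E|_\Omega$, $\eta\ge1$ smooth and bounded. For $v$ a smooth compactly supported $(n,p)$-form apply (BKN) with the metric $\eta H'$. Here $D'v=0$ by degree, $\Theta_{\eta H'}=\Theta_{H'}-i\partial\bar\partial\log\eta$, and the $\eta H'$-adjoint of $\bar\partial$ is $\eta^{-1}\bar\partial^*(\eta v)=\bar\partial^*v-\eta^{-1}(\bar\partial\eta)^*v$. So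
$$\int\eta|\bar\partial v|^2+\int\eta\big|\bar\partial^*v-\eta^{-1}(\bar\partial\eta)^*v\big|^2=\int\eta|D'^*v|^2+\int\langle[\eta\Theta_{H'}-\eta\,i\partial\bar\partial\log\eta,\Lambda]v,v\rangle .$$
Since $-\eta\,i\partial\bar\partial\log\eta=-i\partial\bar\partial\eta+\eta^{-1}i\partial\eta\wedge\bar\partial\eta$, the terms $\eta^{-1}|(\bar\partial\eta)^*v|^2$ on both sides cancel, and
$$\int\eta(|\bar\partial v|^2+|\bar\partial^*v|^2)=\int\eta|D'^*v|^2+\int\langle[\eta\Theta_{H'}-i\partial\bar\partial\eta,\Lambda]v,v\rangle+2\,\mathrm{Re}\int\langle\bar\partial^*v,(\bar\partial\eta)^*v\rangle .$$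
The last integrand (with its factor $2\,\mathrm{Re}$) is at least $-4|\bar\partial^*v|^2-\frac14|(\bar\partial\eta)^*v|^2$. With $\Gamma:=\eta\Theta_{H'}-i\partial\bar\partial\eta-\frac14i\partial\eta\wedge\bar\partial\eta$ we get
$$\int\eta|\bar\partial v|^2+\int(\eta+4)|\bar\partial^*v|^2\ge\int\eta|D'^*v|^2+\int\langle[\Gamma,\Lambda]v,v\rangle.\tag{9}$$
If $\eta\equiv1$, the $4$ may be replaced by $0$. If $[\Gamma,\Lambda]\ge-C$, then (9) extends to $v\in\mathrm{Dom}\,\bar\partial\cap\mathrm{Dom}\,\bar\partial^*$: approximate by (C) in graph norm, pass to an a.e. convergent subsequence, and use Fatou for $\langle([\Gamma,\Lambda]+C)v,v\rangle$ and weak lower semicontinuity for $D'^*v$.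

**Step 3 (the choice of $\eta$ for (I)).** The twisting function must be constant near $Y$, and its second derivative must dominate the square of its first. Let $X_j=\{\Phi<s_j\}$, $s_j\to\infty$, $t_j\to\infty$, and $\iota:\mathbb R\to[0,1]$ smooth nondecreasing, $\iota=0$ on $(-\infty,0]$, $\iota=1$ on $[1,\infty)$. For $s\le-1$ put
$$\varpi_j(s)=|s|^{-3}\iota(s+t_j+1),\quad\sigma_j(s)=\int_{-\infty}^s\varpi_j\le\tfrac1{2s^2}\le\tfrac12,\quad\eta_j(s)=1+\int_s^{-1}\sigma_j\in[1,\tfrac32].$$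
Then $\sigma_j^2\le\frac12\varpi_j$. For $s\ge-t_j$, $\sigma_j^2\le\frac1{4s^4}\le\frac14|s|^{-3}$. For $-t_j-1\le s\le-t_j$, $\sigma_j\le\varpi_j$ because $\varpi_j$ is nondecreasing and vanishes to the left of $-t_j-1$, and $\sigma_j\le\frac12$. For $s<-t_j-1$ both vanish.

Put $\eta=\eta_j(\psi_1)$, $\sigma=\sigma_j(\psi_1)$, $\varpi=\varpi_j(\psi_1)$. These are smooth on $X$; near $Y$, $\eta$ is constant and $\sigma=\varpi=0$. Moreover $\partial\eta=-\sigma\,\partial\psi_1$ and $-i\partial\bar\partial\eta=\sigma\,i\partial\bar\partial\psi_1+\varpi\,i\partial\psi_1\wedge\bar\partial\psi_1$.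

**Step 4 (where $\delta$ is used).** We need to pay for the term $\sigma\,i\partial\bar\partial\psi$, which has no sign. Let
$$\kappa_j=\frac\sigma\eta\le\frac1{2\psi_1^2}\le\frac1{2\Phi^2}\le\delta,\qquad\beta_j:=-\kappa_j\,i\partial\bar\partial\psi,$$
a smooth form on $X$, zero near $Y$. Off $Y$,
$$\Theta_{h_1}-\beta_j=\Big(1-\frac{\kappa_j}\delta\Big)\Theta_{h_1}+\frac{\kappa_j}\delta\big(\Theta_{h_1}+\delta\,i\partial\bar\partial\psi\big)\ge0,$$
and near $Y$, $\Theta_{h_1}\ge0=\beta_j$. So $\Theta_{h_1}\ge\beta_j$ on $X$. Lemma 10.1 with $D=X_j$, $\beta=\beta_j$ gives $f_j,Z_j$. Let $\Omega_j=X_j\setminus Z_j$ and $H_j=h_0e^{-f_j-\chi}$. On $\Omega_j$ with $H'=H_j$,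
$$\Gamma\ge\eta(\beta_j-\tfrac1j\omega)+\eta\,i\partial\bar\partial\chi+\sigma\,i\partial\bar\partial\psi-2\sigma\,i\partial\bar\partial\Phi+(\varpi-\tfrac14\sigma^2)i\partial\psi_1\wedge\bar\partial\psi_1 .$$
Here $\eta\beta_j=-\sigma\,i\partial\bar\partial\psi$ cancels the third term. Since $i\partial\bar\partial\chi=\chi''i\partial\Phi\wedge\bar\partial\Phi+\chi'i\partial\bar\partial\Phi$, $\eta\ge1$, $\chi'\ge1$ and $2\sigma\le1$, the $i\partial\bar\partial\Phi$ terms are $\ge0$. As $\varpi-\frac14\sigma^2\ge\frac12\varpi$ and $\eta\le2$,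
$$\Gamma\ge\chi''i\partial\Phi\wedge\bar\partial\Phi+\tfrac12\varpi\,i\partial\psi_1\wedge\bar\partial\psi_1-\tfrac2j\omega.\tag{10}$$

**Step 5 (complete metrics).** To use (9) on $\mathrm{Dom}\,\bar\partial\cap\mathrm{Dom}\,\bar\partial^*$ we need complete metrics on $\Omega_j$. Let $F=1+\sup f_j-f_j\ge1$ and $F_2=-\log(s_j-\Phi)$. Since $i\partial\bar\partial f_j\ge-C_j\omega$ on $\Omega_j$,
$$i\partial\bar\partial(-\log F)=\tfrac1Fi\partial\bar\partial f_j+i\partial\log F\wedge\bar\partial\log F\ge-C_j\omega+i\partial\log F\wedge\bar\partial\log F ,$$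
and $i\partial\bar\partial F_2\ge i\partial F_2\wedge\bar\partial F_2$ because $\Phi$ is psh. Hence $\hat\omega=(C_j+1)\omega+i\partial\bar\partial(-\log F)+i\partial\bar\partial F_2$ is Kähler. The function $\log F+F_2$ is an exhaustion of $\Omega_j$ ($F\to\infty$ at $Z_j$, $F_2\to\infty$ at the boundary of $X_j$, both bounded below) with bounded $\hat\omega$-gradient, so $\hat\omega$ is complete. Let $\omega_\nu=\omega+\nu\hat\omega$, $\nu\downarrow0$; these are complete too.

For $v\in\mathrm{Dom}\,S^*_\nu\subset Z_\nu$ (operators for $(\Omega_j,\omega_\nu,H_j)$) we have $\bar\partial v=0$, $\bar\partial^*v=S^*_\nu v$. As $\omega\le\omega_\nu$, $[\omega,\Lambda_{\omega_\nu}]\le q$. With $\eta+4\le6$, (9) and (10) give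
$$\int\big(|D'^*v|^2+\chi''|(\bar\partial\Phi)^*v|^2+\tfrac12\varpi|(\bar\partial\psi_1)^*v|^2\big)H_j\,dV_{\omega_\nu}\le6\|S^*_\nu v\|^2+\tfrac{2q}j\|v\|^2.\tag{11}$$

**Step 6 (the inequality behind (II)).** Repeat with $\beta=0$ and $\eta\equiv1$ (with the corresponding $f_j,Z_j,\Omega_j,H_j$). Then $\Gamma=\Theta_{H_j}\ge-\frac1j\omega$. If $b\in\mathrm{Ran}\,S^*_\nu\cap\mathrm{Dom}\,S_\nu$, then $b\perp\mathrm{Ker}\,\bar\partial$, which contains the image of $\bar\partial$ from bidegree $(n,q-2)$, so $\bar\partial^*b=0$. Thus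
$$\|D'^*b\|^2\le\|\bar\partial b\|^2+\tfrac nj\|b\|^2.\tag{12}$$

## 11. Stability of minimizers and proof of Proposition 9.1

Inequalities (11) and (12) live on $(\Omega_j,\omega_\nu,H_j)$. To let $\nu\to0$ and $j\to\infty$ we apply them to minimizers, which converge.

**Lemma 11.1.** Let $u_k\rightharpoonup u$ weakly in $L^2(K)$ for all compact $K\subset\mathcal M$, and let $Q_k\to Q$ a.e. be measurable nonnegative Hermitian forms (finite a.e.). Then $\int Q(u,u)\le\liminf\int Q_k(u_k,u_k)$.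

*Proof.* By Egorov, for $K$ compact, up to a subset of small measure, $Q_k\to Q$ uniformly and $Q$ is bounded. On such $K'\subset K$, since $u_k$ is bounded in $L^2(K)$, $\liminf\int_{K'}Q_k(u_k,u_k)=\liminf\int_{K'}Q(u_k,u_k)\ge\int_{K'}Q(u,u)$. Let the sets $K'$ exhaust $\mathcal M$ up to a null set. $\square$

**Lemma 11.2.** Let $(\mathcal M,\omega,H)$ be as in Section 8 and $(\mathcal M_k,\omega_k,H_k)$ with $\mathcal M_k\subset\mathcal M$ open and $\omega_k,H_k$ smooth on $\mathcal M_k$, such that for $(n,p)$-forms, $p=q-1,q$: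

* (a) $|u|^2_{\omega_k}H_kdV_{\omega_k}\le(1+\varepsilon_k)|u|^2_\omega H\,dV_\omega$ on $\mathcal M_k$, with $\varepsilon_k\to0$;
* (b) the left side of (a) converges to $|u|^2_\omega H\,dV_\omega$ a.e. on $\mathcal M$;
* (c) for $K\subset\mathcal M$ compact and $k\ge k_K$: $K\setminus\mathcal M_k$ is null, the left side in (a) is $\ge C_K^{-1}|u|^2_\omega h_0\,dV_\omega$ on $K\cap\mathcal M_k$, and $\bar\partial$-equations between $L^2_{\rm loc}(\mathrm{int}\,K)$ forms valid on $\mathcal M_k\cap\mathrm{int}\,K$ hold on $\mathrm{int}\,K$.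

Let $x\in L^2_{n,q}(\mathcal M,\omega,H)$ be $\bar\partial$-closed, with minimizers $(b,v)$ on $\mathcal M$ and $(b_k,v_k)$ on $\mathcal M_k$ (for $x|_{\mathcal M_k}$). Then $b_k\rightharpoonup b$, $v_k\rightharpoonup v$ weakly in $L^2_{\rm loc}(\mathcal M)$, and $\|b_k\|_k\to\|b\|$, $\|v_k\|_k\to\|v\|$, $\|x-v_k\|_k\to\|x-v\|$.

*Proof.* Testing the minimum on $\mathcal M_k$ with $b|_{\mathcal M_k}$ gives $\|b_k\|_k^2+\|v_k\|_k^2\le(1+\varepsilon_k)(\|b\|^2+\|v\|^2)$. By (c), from any subsequence we can extract one converging weakly in $L^2_{\rm loc}$ to some $b_\infty,v_\infty$ with $\bar\partial b_\infty+v_\infty=x$ on $\mathcal M$. By Lemma 11.1, $\|b_\infty\|^2+\|v_\infty\|^2\le\|b\|^2+\|v\|^2$, so by uniqueness of the minimizer $(b_\infty,v_\infty)=(b,v)$. Hence the whole sequences converge weakly. Each of $\|b_k\|_k^2$, $\|v_k\|^2_k$ has lower limit at least its expected limit, and their sum has upper limit at most the expected sum; so each norm converges. By (a), (b) and dominated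 convergence $\|x\|_k\to\|x\|$. By (6), $\|x-v_k\|_k^2=\|x\|_k^2-2(\|v_k\|^2_k+\|b_k\|^2_k)+\|v_k\|_k^2$, which converges to the same expression for $(b,v)$, that is, to $\|x-v\|^2$. $\square$

*Proof of Proposition 9.1.* Let $x\in Z$ with minimizer $(b,v)$ on $(X,\omega,H)$.

**Step 1 ($\nu\to0$, $j$ fixed).** The purpose is to replace $\omega_\nu$ by $\omega$. On $\mathcal M_k=\mathcal M=\Omega_j$ with weight $H_j$: (a) holds since $\omega_\nu\ge\omega$, and (b), (c) since $\omega_\nu\to\omega$ smoothly on compact sets. As $f_j\ge f-\frac1j$, $H_j\le e^{1/j}H$, so $x|_{\Omega_j}$ is in $L^2(\Omega_j,\omega,H_j)$; let $(b_j,v_j)$ be its minimizer there. Apply (11) to the minimizers $v_\nu$ for $\omega_\nu$, for which $S^*_\nu v_\nu=b_\nu$. The form $D'^*_{\omega_\nu}v_\nu=-*_\nu\bar\partial*_\nu v_\nu$ converges as distributions to $D'^*v_j$ and is bounded in $L^2_{\rm loc}$, so it converges weakly in $L^2_{\rm loc}$. By Lemmas 11.1 and 11.2,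
$$\int\big(|D'^*v_j|^2+\chi''|(\bar\partial\Phi)^*v_j|^2+\tfrac12\varpi_j(\psi_1)|(\bar\partial\psi_1)^*v_j|^2\big)H_j\,dV_\omega\le6\|b_j\|^2+\tfrac{2q}j\|v_j\|^2 .$$
For the data of (12), applied to $b_\nu=S_\nu^*v_\nu$ with $\bar\partial b_\nu=x-v_\nu$ and $\|x-v_\nu\|\to\|x-v_j\|$, we get $\|D'^*b_j\|^2\le\|x-v_j\|^2+\frac nj\|b_j\|^2$.

**Step 2 ($j\to\infty$).** Now we reach $X$ and $H$. Take $\mathcal M_j=\Omega_j$, $\mathcal M=X$, $\omega$ fixed. (a) holds by $H_j\le e^{1/j}H$. (b) holds because $f-\frac1j\le f_j\le\sup_{B_\omega(\cdot,1/j)}f+\frac1j$ and $f$ is upper semicontinuous, so $f_j\to f$ pointwise. For (c): on a compact set the $f_j$ are uniformly bounded above for large $j$, $Z_j$ is null, and (D) applies. By (D) again, $D'^*v_j=-*\bar\partial*v_j$ and $D'^*b_j$, computed on $\Omega_j$, are also the distributional ones on $X_j$. They are bounded in $L^2_{\rm loc}$ and so converge weakly to $D'^*v$, $D'^*b$. Since $\varpi_j(\psi_1)\to|\psi_1|^{-3}$ on $X\setminus Y$,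 Lemmas 11.1 and 11.2 give (7) for $v=(1+SS^*)^{-1}x$, and $\|D'^*b\|\le\|x-v\|=\|Sb\|$ for $b=S^*(1+SS^*)^{-1}x$, for all $x\in Z$.

**Step 3 (all of $\mathrm{Dom}\,S^*$, and the second half of (II)).** For $v\in\mathrm{Dom}\,S^*$ let $v_t=(1+tSS^*)^{-1}v\in\mathrm{Dom}\,SS^*=\mathrm{Ran}(1+SS^*)^{-1}$. Applying $S^*$ to $v=v_t+tSS^*v_t$ shows $S^*v_t=(1+tS^*S)^{-1}S^*v$. As $t\to0$, $v_t\to v$ and $S^*v_t\to S^*v$, because $SS^*$ and $S^*S$ are nonnegative self-adjoint. Lemma 11.1 gives (7) for $v$. For $y\in(\mathrm{Ker}\,S)^\perp=\overline{\mathrm{Ran}\,S^*}$ choose $x_k\in\mathrm{Dom}\,S^*$ with $S^*x_k\to y$. By Section 8, $S^*(1+SS^*)^{-1}x_k=(1+S^*S)^{-1}S^*x_k\to(1+S^*S)^{-1}y=b$ in the graph norm of $S$, and (8) passes to the limit. $\square$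

## 12. Commuting $\bar\partial$ with the cutoff $\vartheta$

Multiplying by $\vartheta$ creates the commutator $\bar\partial\vartheta\wedge b$. The next lemma says that, tested against $v$, it is controlled by $S^*v$, at the price of the polynomial factor $M$. For $b$ measurable on $\Sigma$ with $\int_\Sigma M|b|^2H\,dV<\infty$ and $v\in\mathrm{Dom}\,S^*$ put
$$\ell_b(v):=\int_\Sigma\langle b,(\bar\partial\vartheta)^*v\rangle H\,dV.\tag{13}$$

**Lemma 12.1.** (i) $|\ell_b(v)|\le5\big(\int_\Sigma M|b|^2H\big)^{1/2}\|S^*v\|$.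

(ii) If $b\in\mathrm{Dom}\,S$ and $\int_\Sigma M|b|^2H<\infty$, then $\langle\vartheta Sb,v\rangle=\langle\vartheta b,S^*v\rangle-\ell_b(v)$.

(iii) $\langle(1-\vartheta)a,v\rangle=\langle(1-\vartheta)c,S^*v\rangle+\ell_c(v)$.

*Proof.* (i) We have $\bar\partial\vartheta=\theta'(\Psi)(\bar\partial\psi_1+T'\bar\partial\Phi)$. With $\mathsf x=|(\bar\partial\psi_1)^*v|$, $\mathsf y=|(\bar\partial\Phi)^*v|$, Cauchy–Schwarz gives
$$|\ell_b(v)|\le2\Big(\int_\Sigma M|b|^2H\Big)^{1/2}\Big(\int_\Sigma\frac{2\mathsf x^2+2T'^2\mathsf y^2}MH\Big)^{1/2}.$$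
On $\Sigma$, $\psi_1=\Psi-T\ge-(T+1)$, so $\frac2M=\frac12(T+1)^{-3}\le\frac12|\psi_1|^{-3}$, and $\frac{2T'^2}M\le T'^2\le\chi''$. By (7) the last factor is $\le\sqrt6\,\|S^*v\|$, and $2\sqrt6<5$.

(ii) Let $\zeta_R=\zeta(\Phi/R)$ as in Section 9, with $|\zeta'|\le2$. Then $\zeta_R\vartheta$ is smooth with compact support, $\zeta_R\vartheta b\in\mathrm{Dom}\,S$, and
$$\langle\zeta_R\vartheta b,S^*v\rangle=\langle\zeta_R\vartheta Sb,v\rangle+\int\zeta_R\langle b,(\bar\partial\vartheta)^*v\rangle H+\int\vartheta\langle b,(\bar\partial\zeta_R)^*v\rangle H .$$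
The last term is at most $\frac2R\|b\|\,\|(\bar\partial\Phi)^*v\|\to0$, by (7) and $\chi''\ge1$. The middle one converges to $\ell_b(v)$ by dominated convergence, since the estimate in (i) bounds $\int_\Sigma|b||(\bar\partial\vartheta)^*v|H$. Let $R\to\infty$.

(iii) The form $\zeta_R(1-\vartheta)c$ has support in $\{\Phi\le2R,\ \Psi\ge-1\}$, a compact subset of $X\setminus Y$, where $c\in L^2(h_1)$ and $\bar\partial c=a$. So it lies in $\mathrm{Dom}\,S$, and
$$\langle\zeta_R(1-\vartheta)c,S^*v\rangle=\langle\zeta_R(1-\vartheta)a,v\rangle-\int\zeta_R\langle c,(\bar\partial\vartheta)^*v\rangle H+\int(1-\vartheta)\langle c,(\bar\partial\zeta_R)^*v\rangle H .$$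
By (5), $(1-\vartheta)c\in L^2(H)$ and $\ell_c$ is defined. Let $R\to\infty$ as in (ii). $\square$

## 13. Forms with $D'^*w\in L^2$ do not concentrate near $Y$

We now show that the price $M$ can be paid. To see why, take the disk with $\varphi_1=0$, $\psi=\log|z|^2$. A bounded holomorphic $g$ has $\int_{\psi<-t}|g|^2\le\pi e^{-t}\sup|g|^2$, exponentially small in $t$, while $M$ is only polynomial in the depth $t\sim T$. A form $w$ with $D'^*w\in L^2$ has $*w$ nearly holomorphic on balls of very small radius $r$, with an error of size $r^2\int|D'^*w|^2$. Strong openness (Lemma 6.1) works on balls of fixed size, so one has to extend holomorphic functions from tiny balls to $U_k$. This costs a power of $1/r$, which the exponential gain beats.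

**Proposition 13.1.** For every $0\le p\le n$ and every $(n,p)$-form $w\in L^2(X,\omega,H)$ with $D'^*w\in L^2$,
$$\int_{\{\Psi\le0\}}M|w|^2H\,dV\le\mu^2\big(\|w\|^2+\|D'^*w\|^2\big),\qquad\mu=\tfrac1{20}.\tag{14}$$

**Lemma 13.2.** Let $x\in V'_k$, $0<r\le\varrho_k$, $B=B(x,r)$ (coordinate ball), $g\in\mathcal O(B)$, $N_g=\int_B|g|^2e^{-\varphi_1}dV_0<\infty$. For all integers $s\ge1$ and all $t>0$,
$$\int_{B(x,r/8)\cap\{\psi<-t\}}|g|^2e^{-\varphi_1}dV_0\le C_nA^1_k\,\epsilon\,N_g,\qquad\epsilon=e^{-\tau_kt}(2/r)^{2(n+s)+2}+r^{-2}4^{-2(n+s)}.$$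

*Proof.* Note $B\subset V''_k$. Let $\kappa$ be a cutoff, $\kappa=1$ for $|z-x|\le\frac r2$, $\kappa=0$ for $|z-x|\ge\frac{3r}4$, $|\bar\partial\kappa|\le C_n/r$. By (H) on $U_k$ (diameter $\le1$) with weight $\varphi_1+(n+s)\log|z-x|^2$, solve $\bar\partial u=g\bar\partial\kappa$ with
$$\int_{U_k}|u|^2e^{-\varphi_1}|z-x|^{-2(n+s)}\le C_nr^{-2}(2/r)^{2(n+s)}N_g .$$
Since $|z-x|\le1$ on $U_k$, $F=\kappa g-u\in\mathcal O(U_k)$ satisfies $\int_{U_k}|F|^2e^{-\varphi_1}\le C_n(2/r)^{2(n+s)+2}N_g$. So $F\in\mathcal I(\varphi_1)(U_k)\cap L^2(U_k)$, and by (3)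
$$\int_{V''_k\cap\{\psi<-t\}}|F|^2e^{-\varphi_1}\le e^{-\tau_kt}A^0_k\int_{U_k}|F|^2\le C_nA^1_ke^{-\tau_kt}(2/r)^{2(n+s)+2}N_g .$$
On $B(x,\frac r8)$ we have $g=F+u$, and
$$\int_{B(x,r/8)}|u|^2e^{-\varphi_1}\le\big(\tfrac r8\big)^{2(n+s)}C_nr^{-2}\big(\tfrac2r\big)^{2(n+s)}N_g=C_nr^{-2}4^{-2(n+s)}N_g.\qquad\square$$

*Proof of Proposition 13.1.* **Step 1 (everything is constant at scale $r$).** Let $x\in V'_k$ and $r=r(x)=\Phi(x)^{-20}\le\varrho_k$. Then $B(x,2r)\subset U_k$. There $|\nabla(\Phi^{-2})|=2\Phi^{-3}|\nabla\Phi|\le2$, so $|\Phi(z)^{-2}-\Phi(x)^{-2}|\le2|z-x|\le4\Phi(x)^{-20}$ for $|z-x|<2r(x)$. As $\Phi\ge\lambda_n$, it follows that $\Phi(z)/\Phi(x)\in[2^{-1/20},2^{1/20}]$, so $r(z)/r(x)\in[\frac12,2]$. Also $\chi=\Phi^8$ oscillates by at most $1$ on $B(x,r)$, since $|\nabla\chi|\le8\Phi^7\cdot\Phi^3$ and $8\Phi^{10}\cdot\Phi^{-20}$ is small.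

**Step 2 (local estimate).** We pass from $w$ to holomorphic functions. Write $g=*w=\sum g_Jdz_J$ on $U_k$; then $|g|=|w|$, $|\bar\partial g|=|D'^*w|$. By (H) on $B=B(x,r)$ there are $g'_J$ with $\bar\partial g'_J=\bar\partial g_J$ and $\int_B|g'_J|^2e^{-\varphi_1}\le C_nr^2\int_B|\bar\partial g_J|^2e^{-\varphi_1}$. The functions $g_J-g'_J$ are holomorphic and in $L^2(B,e^{-\varphi_1})$. Apply Lemma 13.2 to them, and add back $g'_J$. By Step 1 the weight $e^{-\chi}$ costs only a constant factor on $B$, and by (4) passing between $|\cdot|^2_\omega h_1dV_\omega$ and Euclidean quantities costs $D_k^2$. As $A_k=D_k^2A_k^1$, if $\epsilon\le1$,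
$$\int_{B(x,r/8)\cap\{\psi<-t\}}|w|^2H\,dV\le C_nA_k\Big(r^2\int_B|D'^*w|^2H\,dV+\epsilon\int_B|w|^2H\,dV\Big).\tag{15}$$

**Step 3 (choice of $t$ and $s$).** We want $\epsilon$ to be a large negative power of $\Phi(x)$. On $B(x,r)\cap\{\Psi\le0\}$ we have $\psi\le2\Phi-\Phi^4\le-\frac12\Phi^4<-t$ with $t:=\frac14\Phi(x)^4$, and $M\le C_n\Phi(x)^{12}$. Take $s=\lceil60\log\Phi(x)\rceil$. Since $4^{-2s}\le\Phi(x)^{-120\log4}\le\Phi(x)^{-120}$, we get $r^{-2}4^{-2(n+s)}\le\Phi(x)^{40-120}\le\Phi(x)^{-20}$. Since $\tau_k\ge\Phi(x)^{-1}$,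
$$e^{-\tau_kt}(2/r)^{2(n+s)+2}\le\exp\big(-\tfrac14\Phi(x)^3+C_n\log^2\Phi(x)\big)\le\Phi(x)^{-20}$$
as $\Phi\ge\lambda_n$. So $\epsilon\le2\Phi(x)^{-20}\le1$.

**Step 4 (integration over centers and summation).** Multiply (15) by $C_n\Phi(x)^{12}r(x)^{-2n}$ and integrate over $x\in V'_k$ (Lebesgue measure). For $z\in V_k$, Step 1 around $z$ gives $\{x\in V'_k:|x-z|<\frac{r(x)}8\}\supset\{|x-z|<\frac{r(z)}{16}\}$. For any $z\in U_k$, Step 1 around $x$ gives $\{x\in V'_k:|x-z|<r(x)\}\subset\{|x-z|<2r(z)\}$. By Fubini and the comparability of $r$ and $\Phi$,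
$$\int_{V_k\cap\{\Psi\le0\}}M|w|^2H\,dV\le C_n\int_{U_k}A_k\Phi^{12}\big(\Phi^{-40}|D'^*w|^2+\Phi^{-20}|w|^2\big)H\,dV .$$
Sum over $k$, using $A_k\le\Phi$ on $U_k$ and $\nu\le\Phi$. The total factor is $\le C_n\Phi^{14}\Phi^{-20}\le C_n\lambda_n^{-6}\le\mu^2$ for $\lambda_n$ large. $\square$

## 14. The three properties of $\mathcal A$, and the end of the proof of Theorem 2

Let $\mathcal A=P\vartheta R:Z\to Z$ with $R=(1+SS^*)^{-1}$. Thus $\langle\mathcal Ax,v\rangle=\langle\vartheta Rx,v\rangle$ for $x,v\in Z$. Recall that $\vartheta=0$ where $\Psi\ge0$, and $M\ge1$.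

**Step 1 ($\|\mathcal Ax\|\le\frac12\|x\|$).** Let $w=Rx$. By Section 8, $\|w\|\le\|x\|$ and $\|S^*w\|^2\le\frac14\|x\|^2$. By (7), $\|D'^*w\|^2\le\frac32\|x\|^2$. By (14), $\|\vartheta w\|^2\le\mu^2\cdot\frac52\|x\|^2\le\frac14\|x\|^2$, and $\|\mathcal Ax\|\le\|\vartheta w\|$.

**Step 2 ($\mathcal A$ maps exact forms to exact forms and halves primitives).** Let $x=Sy$, $y\in\mathrm{Dom}\,S$. Projecting onto $(\mathrm{Ker}\,S)^\perp$ changes neither $Sy$ nor increases $\|y\|$, so we may take $y\perp\mathrm{Ker}\,S$. Let $b=(1+S^*S)^{-1}y$. Since $S^*Sb=y-b\in\mathrm{Dom}\,S$, $(1+SS^*)Sb=Sb+S(y-b)=Sy$, that is, $Rx=Sb$. Moreover $\|b\|\le\|y\|$ and $\|Sb\|^2\le\frac14\|y\|^2$. By (8), $\|D'^*b\|^2\le\frac14\|y\|^2$, so by (14) $\int_{\{\Psi\le0\}}M|b|^2H\le\frac54\mu^2\|y\|^2$. For $v\in\mathrm{Dom}\,S^*$, Lemma 12.1 (i), (ii) gives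
$$|\langle\mathcal Ax,v\rangle|=|\langle\vartheta Sb,v\rangle|\le\Big(\|\vartheta b\|+5\big(\textstyle\int_\Sigma M|b|^2H\big)^{1/2}\Big)\|S^*v\|\le6\mu\sqrt{5/4}\,\|y\|\,\|S^*v\|\le\tfrac12\|y\|\,\|S^*v\|.$$
So $S^*v\mapsto\langle\mathcal Ax,v\rangle$ is well defined, antilinear and bounded on $\mathrm{Ran}\,S^*$. By Riesz there is $y'\in\overline{\mathrm{Ran}\,S^*}$ with $\|y'\|\le\frac12\|y\|$ and $\langle\mathcal Ax,v\rangle=\langle y',S^*v\rangle$ for all $v\in\mathrm{Dom}\,S^*$. Since $S^{**}=S$, $y'\in\mathrm{Dom}\,S$ and $Sy'=\mathcal Ax$.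

**Step 3 ($a-\mathcal Aa$ is exact).** Here the bad primitive $c$ enters, and only away from $Y$. Let $y_0=S^*Ra$; then $a-Ra=Sy_0$. By (8) with $x=a$, $\|D'^*y_0\|\le\|Sy_0\|<\infty$, so $\int_{\{\Psi\le0\}}M|y_0|^2H<\infty$ by (14). For $v\in\mathrm{Dom}\,S^*$, since $a-\vartheta Ra=(1-\vartheta)a+\vartheta Sy_0$, Lemma 12.1 (ii), (iii) gives
$$\langle a-\mathcal Aa,v\rangle=\langle(1-\vartheta)a,v\rangle+\langle\vartheta Sy_0,v\rangle=\langle(1-\vartheta)c+\vartheta y_0,S^*v\rangle+\ell_c(v)-\ell_{y_0}(v).$$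
By (5) and Lemma 12.1 (i) this is $\le C\|S^*v\|$ in modulus. As in Step 2, $a-\mathcal Aa=Sb_0$ with $b_0\in\mathrm{Dom}\,S$.

**Step 4 (conclusion).** By Lemma 1.1, $a=Sb=\bar\partial b$ with $b\in L^2(X,\omega,H)\subset L^2_{\rm loc}(h_1)$. By Section 5, Step 3, $\xi=0$. This proves Theorem 2, and with it Theorem 1. No Hausdorff property of the cohomology groups was used. $\blacksquare$

## 15. Surjectivity onto the quotient sheaf, and restriction to $X\setminus Y$ for compact $X$

**Corollary 15.1.** Under the hypotheses of Theorem 1, for all $q\ge0$ the map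
$$H^q(X,K_X\otimes E\otimes\mathcal I(h))\to H^q\big(X,K_X\otimes E\otimes\mathcal I(h)/\mathcal I(he^{-\psi})\big)$$
is surjective.

*Proof.* In the long exact sequence of $0\to\mathcal I(he^{-\psi})\to\mathcal I(h)\to\mathcal I(h)/\mathcal I(he^{-\psi})\to0$ tensored with $K_X\otimes E$, the cokernel of this map embeds in the kernel of the map of Theorem 1 in degree $q+1$, which is $0$. $\square$

**Corollary 15.2.** If $X$ is compact, then under the hypotheses of Theorem 2 the restriction $H^q(X,K_X\otimes E\otimes\mathcal I(h_1))\to H^q(X\setminus Y,K_X\otimes E\otimes\mathcal I(h_1))$ is injective for all $q\ge0$.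

*Proof.* We may again take $X$ connected. For $q=0$ this holds because $X\setminus Y$ is dense, and for $q>n$ the source is $0$. Let $1\le q\le n$. Take $\Phi$ to be a large constant, which is a psh exhaustion of the compact $X$ with zero gradient, and omit the condition $\Phi\ge m_l$ and the conditions on $N_l,N'_l$ in Section 7. The others are finitely many bounds or bounds by functions bounded on $X$. Given a class that dies on $X\setminus Y$, represent it by $a$ as in Section 5, Step 2. The resolution of Section 5, Step 1, on $X\setminus Y$ gives $a=\bar\partial c$ there with $c\in L^2_{\rm loc}(X\setminus Y,h_1)$. As $\{\Psi\ge-1\}$ is compact in $X\setminus Y$ and $M$ is constant, (5) holds, and $\|a\|<\infty$ by compactness of $X$. The rest of the proof is unchanged. $\square$
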